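# Smoothed condition numbers of conic programs: convex fibers and Gaussian shells

## The convex fibers $W_\pm$: freeze all columns of a matrix but one

Let $K\subseteq\mathbb R^N$ and $H\subseteq\mathbb R^m$ be closed convex cones, and let $M$ be an $m\times N$ matrix with columns $v_1,\dots,v_N$. Throughout, cones are nonempty, so they contain $0$. Consider the homogeneous system
$$M\xi\in H,\qquad \xi\in K,\qquad \xi\ne0 .$$
Pick an index $j$, freeze the columns $v_k$ with $k\ne j$, and let the $j$-th column vary. Define
$$W_\pm=\Big\{w\in\mathbb R^m:\ \text{there is } \xi\in K \text{ with } \xi_j=\pm1 \text{ and } \sum_{k\ne j}\xi_kv_k\pm w\in H\Big\}.$$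
Because $K$ and $H$ are cones, a solution with $\pm\xi_j>0$ can be divided by $|\xi_j|$. So $w\in W_+$ exactly when the system with $v_j$ replaced by $w$ has a solution with $\xi_j>0$, and $W_-$ is the same with $\xi_j<0$. Neither set depends on $v_j$.

Both sets are convex. Indeed
$$W_+=H-\Big\{\sum_{k\ne j}\xi_kv_k:\ \xi\in K,\ \xi_j=1\Big\},\qquad W_-=\Big\{\sum_{k\ne j}\xi_kv_k:\ \xi\in K,\ \xi_j=-1\Big\}-H .$$
The sets in braces are linear images of convex sets, and sums and differences of convex sets are convex. Either set may be empty, and neither need be closed.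

**Example.** Take $m=1$, $N=2$, $K=\mathbb R_+^2$, $H=\{0\}$. The system $v_1\xi_1+v_2\xi_2=0$ has a nonzero nonnegative solution if and only if $v_1v_2\le0$. The set of such $(v_1,v_2)$ is not convex: it contains $(2,-1)$ and $(-1,2)$ but not their midpoint $(\tfrac12,\tfrac12)$. Now freeze $v_1>0$ and take $j=2$. Then $W_+=\{-\xi_1v_1:\xi_1\ge0\}=(-\infty,0]$ and $W_-=\emptyset$: both convex.

So solvability is not a convex condition on the matrix, but it becomes one on a single column once we prescribe the sign of that column's coefficient. Here is what this is for. We want to bound the probability that a random conic program is close to switching between feasible and infeasible. The fibers $W_\pm$ turn this into the event that a random vector in $\mathbb R^m$, independent of the frozen columns, lies just outside a convex set. A Gaussian vector with covariance $\sigma^2I$ does that with probability at most $\sqrt m\,h/\sigma$, where $h$ is the thickness of the layer, whatever the convex set is.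

## Conic programs and the distance to a change of feasibility

For a closed convex cone $C\subseteq\mathbb R^k$ the **dual cone** is $C^*=\{y\in\mathbb R^k: y^Tx\ge0\text{ for all }x\in C\}$. For example $(\mathbb R^k_+)^*=\mathbb R^k_+$, $\{0\}^*=\mathbb R^k$, and the dual of the half-space $\{u_1\ge0\}$ is the ray $\mathbb R_+e_1$. We use the textbook fact $C^{**}=C$. We also write $|\cdot|$ for the Euclidean norm, $S$ for the unit sphere of the space in question, $\log$ for the natural logarithm, and $\min\emptyset=+\infty$.

Let $m,n\ge2$, let $C_1\subseteq\mathbb R^m$ and $C_2\subseteq\mathbb R^n$ be closed convex cones, and let $d=(A,b,c)$ with $A\in\mathbb R^{m\times n}$, $b\in\mathbb R^m$, $c\in\mathbb R^n$. The primal and dual programs are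
$$\max_x\ c^Tx\ \text{ subject to }\ b-Ax\in C_1,\ x\in C_2;\qquad \min_y\ b^Ty\ \text{ subject to }\ A^Ty-c\in C_2^*,\ y\in C_1^* .$$
Let $\|d\|_F$ be the Euclidean norm of all entries of $A,b,c$ together.

**Definition.** $\rho_P(d)$ is the infimum of $\|\Delta d\|_F$ over all $\Delta d$ such that the primal feasibility status (feasible or infeasible) of $d+\Delta d$ differs from that of $d$; $\rho_D(d)$ is defined in the same way for the dual. Renegar's condition number is
$$C(d)=\frac{\|d\|_F}{\min(\rho_P(d),\rho_D(d))},$$
with $C(d)=\infty$ when the minimum is $0$ and $C(d)=0$ when it is $+\infty$. We study $\log^+C(d)=\max(\log C(d),0)$.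

These are Borel functions of $d$. The set $\{(d,x):x\in C_2,\ b-Ax\in C_1\}$ is closed, hence a countable union of compact sets, so its projection, the set $F$ of primal feasible data, is too. On $F$ the function $\rho_P$ is the distance to the complement of $F$, and off $F$ it is the distance to $F$. The dual is handled in the same way.

**Definition.** A **$\sigma$-Gaussian perturbation** of $\bar x$ is $\bar x+g$, where the entries of $g$ are independent Gaussian with mean $0$ and variance $\sigma^2$.

The following is a conjecture stated in "Smoothed Analysis of Algorithms and Heuristics: Progress and Open Questions". There should be an absolute constant $\Lambda$ such that $\mathbb E\log^+C(A,b,c)\le\Lambda\log(mn/\sigma)$ for all $m,n\ge2$, all closed convex cones $C_1,C_2$, all $(\bar A,\bar b,\bar c)$ with $\|(\bar A,\bar b,\bar c)\|_F\le1$ and all $0<\sigma\le1$, where $A,b,c$ are $\sigma$-Gaussian perturbations of $\bar A,\bar b,\bar c$. The conjecture is true, with $\Lambda=5$.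

**Theorem 1.** For all $m,n\ge2$, all closed convex cones $C_1,C_2$, all $\|(\bar A,\bar b,\bar c)\|_F\le1$ and all $0<\sigma\le1$:

* (a) $\Pr[\min(\rho_P,\rho_D)\le\varepsilon]\le30\sqrt{mn}\,\varepsilon/\sigma$ for all $\varepsilon>0$ (for this part any mean and any $\sigma>0$ are allowed);
* (b) $\mathbb E\log^+C\le\log(mn/\sigma)+5.3\le5\log(mn/\sigma)$.

**Theorem 2 (optimality).** For all $m,n\ge2$ and $0<\sigma\le1$ there are cones and data $\bar d$ with $\|\bar d\|_F=1$ such that
$$\mathbb E\log^+C\ \ge\ \max\{\log\tfrac1\sigma,\ \tfrac12\log(mn)\}+\tfrac12\ \ge\ \tfrac13\log\frac{mn}\sigma,$$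
and $\Pr[\min(\rho_P,\rho_D)\le\varepsilon]\ge\Pr[|N(0,1)|\le\varepsilon/\sigma]$. Hence the order $\log(mn/\sigma)$ is exact for all $m,n,\sigma$. The leading coefficient $1$ in Theorem 1(b) cannot be lowered (let $\sigma\to0$ with $m,n$ fixed), and the linear dependence on $\varepsilon$ in Theorem 1(a) cannot be improved.

**Theorem 3 (general noise).** Let the entries of $(A,b,c)$ be independent with mean $(\bar A,\bar b,\bar c)$ of norm $\le1$, with densities bounded by $1/\sigma$ and variances at most $\tau^2\sigma^2$, $0<\sigma\le1$. Then $\Pr[\min(\rho_P,\rho_D)\le\varepsilon]\le30(mn)^{3/2}\varepsilon/\sigma$ and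
$$\mathbb E\log^+C\le2\log(mn)+\log\tfrac1\sigma+1+\log(60(1+\tau)).$$

## Two programs computed by hand

**Example A (a half-space).** Let $C_1=\{u\in\mathbb R^m:u_1\ge0\}$ and $C_2=\{0\}$. The only candidate is $x=0$, so the primal is feasible if and only if $b_1\ge0$, and $\rho_P(d)=|b_1|$. The dual constraint $A^Ty-c\in C_2^*=\mathbb R^n$ always holds, so $y=0$ is always feasible and $\rho_D=+\infty$. Thus $C(d)=\|d\|_F/|b_1|$. Under Gaussian noise $b_1$ has density at most $1/(\sigma\sqrt{2\pi})$, so $\Pr[\rho_P\le\varepsilon]\le2\varepsilon/(\sigma\sqrt{2\pi})$.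

**Example B (one equation, one unknown).** The definitions also make sense for $m=n=1$. Take $C_1=\{0\}$, $C_2=\mathbb R_+$, so that the primal constraint is $ax=b$, $x\ge0$. It is feasible if and only if $ab>0$ or $b=0$. If $ab\ne0$, the status can change only if $a$ or $b$ is moved to $0$ or across it, and moving either one to $0$ or arbitrarily little beyond does change it. So $\rho_P=\min(|a|,|b|)$. The dual constraint $ay\ge c$, $y\in\mathbb R$, is infeasible only when $a=0$ and $c>0$, so $\rho_D\ge|a|$ when $a\neq0$. Hence $\min(\rho_P,\rho_D)=\min(|a|,|b|)$ almost surely, and its probability of being at most $\varepsilon$ is at most $4\varepsilon/(\sigma\sqrt{2\pi})$.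

In general the distance to the boundary is not given by finitely many coordinates, and the bound must not depend on the cones at all.

## Perturbing $b$ alone, and where that stops

A natural first attempt starts from the following observation. For fixed $A$, the set of $b$ that make the primal feasible is $Z=AC_2+C_1$, a convex cone. A Gaussian $b$ is unlikely to be near the boundary of a convex set. So one would like to condition on $A$ and use the randomness of $b$.

The trouble is that $\rho_P$ allows $A$ to be perturbed as well. Suppose $d$ is infeasible, and a perturbation of size $\varepsilon$ makes it feasible with solution $x\in C_2$: $b'-A'x\in C_1$. Then $b$ differs from a point of $Z$ by at most $|(b-b')-(A-A')x|\le\varepsilon\,|(x,1)|$, and nothing bounds $|x|$. Example B shows that this is a genuine loss. Take $b=1$ and $a=-\delta$ with small $\delta>0$. Then $\rho_P=\delta$, but $Z=(-\infty,0]$ is at distance $1$ from $b$. The near-feasibility is visible in $a$ and invisible in $b$.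

Using all the randomness at once does not help directly, since the set of feasible data is not convex. In Example B, $(a,b)=(2,1)$ and $(-1,-2)$ are feasible and the midpoint $(\tfrac12,-\tfrac12)$ is not.

What gets past this point is to treat $b$ as just one more column. Homogenize, so that $x$ becomes part of a unit vector $\xi=(x,1)/|(x,1)|$, and freeze all columns except one on which $\xi$ has a coordinate that is not small. A unit vector always has such a coordinate, though which one is not known in advance. The fiber of that column is one of the convex sets $W_\pm$ above.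

## Homogenization: $\rho_P$ is controlled by two distances $P(M)$ and $D(M)$

For closed convex cones $K\subseteq\mathbb R^N$, $H\subseteq\mathbb R^m$ and $M\in\mathbb R^{m\times N}$ put
$$P(M)=\min_{\xi\in K\cap S}\operatorname{dist}(M\xi,H),\qquad D(M)=\min_{y\in H^*\cap S}\operatorname{dist}(-M^Ty,K^*).$$
The minima are attained, because $K\cap S$ and $H^*\cap S$ are compact, and they equal $+\infty$ precisely when $K=\{0\}$, respectively $H^*=\{0\}$. When finite they are $1$-Lipschitz in $M$ for the Frobenius norm: for a unit vector $\xi$, $|\operatorname{dist}(M\xi,H)-\operatorname{dist}(M'\xi,H)|\le|(M-M')\xi|\le\|M-M'\|_F$, and a minimum of $1$-Lipschitz functions is $1$-Lipschitz. The same argument applies to $D$. Finally, $D(M)=0$ means that there is a unit $y\in H^*$ with $-M^Ty\in K^*$, that is, $y^TM\eta\le0$ for all $\eta\in K$.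

In Example B, with $M=[-a,\ b]$, $K=\mathbb R^2_+$, $H=\{0\}$, one finds the following. If $ab<0$, then $|-a\xi_1+b\xi_2|=|a|\xi_1+|b|\xi_2$ on $K$, so $P=\min(|a|,|b|)$, while $-M^Ty=(ay,-by)\in\mathbb R_+^2$ for $y=\operatorname{sign}a$, so $D=0$. If $ab>0$, then $P=0$, and for $y=\pm1$ exactly one of $ay,-by$ is negative, so $D=\min(|a|,|b|)$. In each case the nonzero one is $\rho_P$.

**Lemma 1.** Let $N=n+1$, $M=[-A,\ b]$, $K=C_2\times\mathbb R_+$, $H=C_1$. If $d$ is primal infeasible, then $D(M)=0$ and $\rho_P(d)\ge P(M)$. If $d$ is primal feasible, then $P(M)=0$ and $\rho_P(d)\ge D(M)$.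

*Proof.* **Step 1: a certificate for infeasibility.** We claim:

$(*)$ if $d'=(A',b',c')$ is primal infeasible and $M'=[-A',\ b']$, there is a unit $y\in C_1^*$ with $-M'^Ty\in K^*$.

Infeasibility says that $b'$ is not in the convex cone $Z'=A'C_2+C_1$. Separating a point from a convex set that does not contain it (in finite dimension the set need not be closed), we get a unit $y$ with $y^Tb'\le y^Tz$ for all $z\in Z'$. So $y$ is bounded below on the cone $Z'$. If $y^Tz<0$ for some $z\in Z'$, then $y^T(tz)\to-\infty$ as $t\to\infty$, a contradiction. Hence $y^Tz\ge0$ on $Z'$, and $z=0$ gives $y^Tb'\le0$. Since $C_1\subseteq Z'$ and $A'C_2\subseteq Z'$, we get $y\in C_1^*$ and $A'^Ty\in C_2^*$. Therefore $-M'^Ty=(A'^Ty,\,-b'^Ty)\in C_2^*\times\mathbb R_+=K^*$.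

**Step 2: $d$ infeasible.** Claim $(*)$ applied to $d$ gives $D(M)=0$. Let $d'=d+\Delta d$ be feasible, with $x\in C_2$ and $b'-A'x\in C_1$. Put $\xi=(x,1)/|(x,1)|\in K\cap S$. Then $M'\xi=(b'-A'x)/|(x,1)|\in C_1$, so
$$P(M)\le\operatorname{dist}(M\xi,C_1)\le|(M-M')\xi|\le\|\Delta d\|_F .$$
Taking the infimum over $\Delta d$ gives $\rho_P(d)\ge P(M)$.

**Step 3: $d$ feasible.** The unit vector $\xi$ built from a feasible $x$ satisfies $M\xi\in C_1$, so $P(M)=0$. If $d'=d+\Delta d$ is infeasible, take $y$ from $(*)$. Then $y\in H^*\cap S$ and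
$$D(M)\le\operatorname{dist}(-M^Ty,K^*)\le|(M'-M)^Ty|\le\|\Delta d\|_F .$$
So $\rho_P(d)\ge D(M)$. If $D(M)=+\infty$, no such $y$ exists, $d'$ is never infeasible, and $\rho_P(d)=+\infty$. $\square$

Consequently, for every $\varepsilon>0$,
$$\{\rho_P\le\varepsilon\}\subseteq\{P(M)\le\varepsilon,\ D(M)=0\}\cup\{D(M)\le\varepsilon,\ P(M)=0\}.\tag{1}$$

## From a near-solution to a column just outside $W_\pm$

The purpose of the next lemma is to translate the event $\{P\le\varepsilon,\ D=0\}$ into a statement about one column. The near-solution $\xi$ puts the column near $W_\pm$, and the certificate $y$ keeps it out of the interior. Here $K\subseteq\mathbb R^N$ and $H\subseteq\mathbb R^m$ are again arbitrary closed convex cones.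

**Lemma 2.** Let $\theta>0$. Suppose $D(M)=0$ and there is $\xi\in K\cap S$ with $\pm\xi_j\ge\theta$ and $\operatorname{dist}(M\xi,H)\le\varepsilon$. Then $v_j\notin\operatorname{int}W_\pm$ and $\operatorname{dist}(v_j,W_\pm)\le\varepsilon/\theta$, with the same sign throughout; in particular $W_\pm\ne\emptyset$.

*Proof.* **Step 1: $v_j$ is near $W_\pm$.** Choose $u\in H$ with $|M\xi-u|\le\varepsilon$. The idea is to let column $j$ absorb the whole error. Put $t=\xi_j$ and $w=v_j-(M\xi-u)/t$. Then
$$\sum_{k\ne j}\xi_kv_k+tw=M\xi-(M\xi-u)=u\in H .$$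
Divide by $|t|$: the vector $\xi/|t|\in K$ has $j$-th coordinate $\pm1$, and $\sum_{k\ne j}(\xi_k/|t|)v_k\pm w\in H$. So $w\in W_\pm$, and $|v_j-w|=|M\xi-u|/|t|\le\varepsilon/\theta$.

**Step 2: $v_j$ is not interior.** Since $D(M)=0$, there is a unit $y\in H^*$ with $y^TM\eta\le0$ for all $\eta\in K$.

Let $w\in W_+$ with witness $\eta$, so $\eta_j=1$ and $\sum_{k\ne j}\eta_kv_k+w\in H$. Pairing with $y$ gives the first inequality in
$$y^Tw\ \ge\ -\sum_{k\ne j}\eta_k\,y^Tv_k\ \ge\ y^Tv_j ,$$
and the second holds because $y^T\big(\sum_{k\ne j}\eta_kv_k+v_j\big)=y^TM\eta\le0$.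

Let $w\in W_-$ with witness $\eta$, so $\eta_j=-1$ and $\sum_{k\ne j}\eta_kv_k-w\in H$. Then
$$y^Tw\ \le\ \sum_{k\ne j}\eta_k\,y^Tv_k\ \le\ y^Tv_j ,$$
the second inequality because $y^T\big(\sum_{k\ne j}\eta_kv_k-v_j\big)=y^TM\eta\le0$.

In either case $W_\pm$ lies in a closed half-space whose bounding hyperplane passes through $v_j$, so $v_j$ is not an interior point. $\square$

## The mass of an outer shell of a convex set

Now we need to know how likely a random vector is to satisfy the conclusion of Lemma 2.

**Lemma 3.** Let $W\subseteq\mathbb R^\ell$ be nonempty and convex, $h>0$, and $L=\{z\notin\operatorname{int}W:\operatorname{dist}(z,W)\le h\}$.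

* (a) If $z$ is Gaussian with covariance $\sigma^2I$ (any mean), then $\Pr[z\in L]\le\sqrt\ell\,h/\sigma$.
* (b) If $z$ has independent entries with densities $\le\kappa$, then $\Pr[z\in L]\le2\ell\kappa h$.

For the half-space $W=\{z_1\le0\}$ the shell is $\{0\le z_1\le h\}$, and its Gaussian mass is at most $h/(\sigma\sqrt{2\pi})$, because the direction $e_1$ crosses it transversally. For a general $W$ the normal direction varies from point to point. The proof looks along lines in all directions and weights each crossing by how transversal it is.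

*Proof.* Let $f=\operatorname{dist}(\cdot,W)$.

**Step 1: discard the boundary.** If $z\in L$ and $f(z)=0$, then $z\in\overline W\setminus\operatorname{int}W$. This set is Lebesgue-null. If $\operatorname{int}W=\emptyset$, then $W$ lies in a hyperplane, and so does $\overline W$. Otherwise translate so that the ball of some radius $r>0$ about $0$ is in $W$. Then $s\overline W\subseteq\operatorname{int}W$ for $0\le s<1$: given $z\in\overline W$ and a vector $u$ with $|u|<(1-s)r/2$, choose $z'\in W$ with $|z-z'|<(1-s)r/2$. Then $sz+u=sz'+\big(s(z-z')+u\big)$, and the last vector has norm less than $(1-s)r$, so the sum is in $sW+(1-s)W\subseteq W$. Hence each ray from $0$ meets $\overline W\setminus\operatorname{int}W$ in at most one point, and polar coordinates show that this set is null. Since $z$ has a density, it suffices to bound $\Pr[z\in U]$ for $U=\{0<f\le h\}$.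

**Step 2: properties of $f$.** The function $f$ is convex and $1$-Lipschitz. It is differentiable off $\overline W$ with $|\nabla f|=1$. To see this, let $p$ be the nearest-point projection onto $\overline W$, which is $1$-Lipschitz. Comparing with the competitors $p(z)$ and $p(z+v)$,
$$f(z+v)^2\le|z+v-p(z)|^2=f(z)^2+2v\cdot(z-p(z))+|v|^2,$$
$$f(z)^2\le|z-p(z+v)|^2=f(z+v)^2-2v\cdot(z+v-p(z+v))+|v|^2 .$$
Since $|p(z+v)-p(z)|\le|v|$, the two lines give $f(z+v)^2=f(z)^2+2v\cdot(z-p(z))+O(|v|^2)$. So $f^2$ has gradient $2(z-p(z))$, and where $f>0$ we get $\nabla f=(z-p(z))/f(z)$, a unit vector. It is continuous there.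

**Step 3: one line.** Fix a unit vector $e$ and a point $z$, and let $\varphi(s)=f(z+se)$. We claim
$$\int_{\{0<\varphi\le h\}}|\varphi'(s)|\,ds\le2h.\tag{2}$$
The function $\varphi$ is convex, so it is nonincreasing up to some point of $[-\infty,\infty]$ and nondecreasing afterwards. On each of the two monotone pieces, $\{0<\varphi\le h\}$ is an interval. On any compact subinterval $\varphi$ is Lipschitz and monotone, so the integral of $|\varphi'|$ is the difference of the end values of $\varphi$, at most $h$. The two pieces give $2h$. Where $\varphi>0$, $\varphi'(s)=e\cdot\nabla f(z+se)$.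

**Step 4: part (a).** The component $e\cdot z$ is independent of the projection of $z$ to $e^\perp$ and has density at most $\frac1{\sigma\sqrt{2\pi}}$. Conditioning on the projection and using (2),
$$\mathbb E\big[|e\cdot\nabla f(z)|\,1_U(z)\big]\le\frac{2h}{\sigma\sqrt{2\pi}} .$$
Let $\gamma\sim N(0,I_\ell)$ be independent of $z$. Apply this with $e=\gamma/|\gamma|$, multiply by $|\gamma|$, and average over $\gamma$:
$$\mathbb E\big[|\gamma\cdot\nabla f(z)|\,1_U(z)\big]\le\frac{2h}{\sigma\sqrt{2\pi}}\,\mathbb E|\gamma| .$$
On $U$ the vector $\nabla f(z)$ is a unit vector, so $\gamma\cdot\nabla f(z)\sim N(0,1)$ given $z$, and its mean absolute value is $\sqrt{2/\pi}$. Also $\mathbb E|\gamma|\le(\mathbb E|\gamma|^2)^{1/2}=\sqrt\ell$. Hence $\sqrt{2/\pi}\,\Pr[U]\le\frac{2h\sqrt\ell}{\sigma\sqrt{2\pi}}$. Since $\sqrt{2/\pi}=2/\sqrt{2\pi}$, this is $\Pr[U]\le\sqrt\ell\,h/\sigma$.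

**Step 5: part (b).** Condition on all coordinates except the $i$-th and use (2) with $e=e_i$: $\mathbb E[|\partial_if(z)|1_U(z)]\le2\kappa h$. Sum over $i$ and use $\sum_i|\partial_if|\ge|\nabla f|=1$ on $U$ to get $\Pr[U]\le2\ell\kappa h$. $\square$

## Choosing the column: largest coordinate, then a Gaussian direction

**Proposition 4.** Let $K\subseteq\mathbb R^N$, $H\subseteq\mathbb R^m$ be closed convex cones, $M$ a random $m\times N$ matrix with independent entries, and $\varepsilon>0$.

* (a) If $M$ is a $\sigma$-Gaussian perturbation of some matrix, then $\Pr[P\le\varepsilon,D=0]$ and $\Pr[D\le\varepsilon,P=0]$ are each at most $6\sqrt{mN}\,\varepsilon/\sigma$.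
* (b) If the entries of $M$ have densities $\le\kappa$, then $\Pr[P\le\varepsilon,D=0]\le4mN^{3/2}\kappa\varepsilon$ and $\Pr[D\le\varepsilon,P=0]\le4Nm^{3/2}\kappa\varepsilon$.

*Proof.* **Step 1: duality halves the work.** Replace $(M,K,H)$ by $(-M^T,H^*,K^*)$. The new $P$ is $\min_{y\in H^*\cap S}\operatorname{dist}(-M^Ty,K^*)=D(M)$. The new $D$ is $\min_{\xi\in K^{**}\cap S}\operatorname{dist}(M\xi,H^{**})=P(M)$, because $K^{**}=K$ and $H^{**}=H$. The roles of $m$ and $N$ are exchanged, and the hypotheses in (a) and (b) are preserved. So it is enough to treat $\{P\le\varepsilon,\ D=0\}$. If $K=\{0\}$ or $H^*=\{0\}$, then $P$ or $D$ is $+\infty$ and this event is empty; assume neither holds. Then $P$ and $D$ are continuous, and the event is closed.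

**Step 2: part (b), by the largest coordinate.** A minimizer $\xi$ for $P(M)$ is a unit vector in $\mathbb R^N$, so some coordinate has $|\xi_j|\ge1/\sqrt N$. Hence $\{P\le\varepsilon,D=0\}$ is covered by the $2N$ sets
$$\Big\{M: D(M)=0,\ \text{there is }\xi\in K\cap S\text{ with }\pm\xi_j\ge\tfrac1{\sqrt N},\ \operatorname{dist}(M\xi,H)\le\varepsilon\Big\},\qquad 1\le j\le N,$$
which are closed by compactness of $K\cap S$. For one choice of $(j,\pm)$, condition on all columns except the $j$-th. By Lemma 2 with $\theta=1/\sqrt N$, $v_j$ lies in the shell $L$ of Lemma 3 for $W=W_\pm$ and $h=\varepsilon\sqrt N$; if $W_\pm=\emptyset$, the conditional event is empty. Since $W_\pm$ depends only on the frozen columns, which are independent of $v_j$, Lemma 3(b) with $\ell=m$ and Fubini bound the probability by $2m\kappa\varepsilon\sqrt N$. Summing over the $2N$ choices gives $4mN^{3/2}\kappa\varepsilon$.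

This choice of column costs $\sqrt N$ through $\theta$ and another factor $N$ through the union. For Gaussian noise both can be replaced by a single $\sqrt N$. Instead of trying every coordinate axis, use one random direction $\gamma$: it makes $|\gamma\cdot\xi|$ of order $1$ with constant probability, whatever the unit vector $\xi$ is, while $|\gamma|$ is about $\sqrt N$.

**Step 3: part (a), a fixed direction.** For $\gamma\in\mathbb R^N\setminus\{0\}$ let
$$B_\gamma^\pm=\Big\{M:\ D(M)=0,\ \text{there is }\xi\in K\cap S\text{ with }\pm\gamma\cdot\xi\ge\tfrac34,\ \operatorname{dist}(M\xi,H)\le\varepsilon\Big\}.$$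
By compactness of $K\cap S$ this is a closed condition on $(M,\gamma)$. We bound $\Pr[M\in B^\pm_\gamma]$ by rotating $\gamma$ into a coordinate axis.

Put $e=\gamma/|\gamma|$ and let $Q$ be orthogonal with $Qe_1=e$. The matrix $MQ$ is again a $\sigma$-Gaussian perturbation of a fixed matrix, because each row of the noise is an independent vector with law $N(0,\sigma^2I_N)$, which is invariant under $Q$. Replacing $(M,K)$ by $(MQ,Q^TK)$ changes neither $P$ nor $D$. For $P$, put $\xi'=Q^T\xi$ and note $MQ\xi'=M\xi$. For $D$, note $-(MQ)^Ty=Q^T(-M^Ty)$ and $(Q^TK)^*=Q^TK^*$, so distances are preserved. Moreover $\gamma\cdot\xi=|\gamma|\,(Qe_1)\cdot\xi=|\gamma|\,\xi_1'$. So in the new coordinates $B_\gamma^\pm$ requires $\pm\xi'_1\ge\theta:=\frac3{4|\gamma|}$.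

Condition on all columns of $MQ$ except the first. By Lemma 2 with $j=1$ and this $\theta$, the first column lies in the shell $L$ of Lemma 3 for $W=W_\pm$ (formed from $MQ$ and $Q^TK$) and $h=\varepsilon/\theta=4|\gamma|\varepsilon/3$; if $W_\pm=\emptyset$, the conditional event is empty. By Lemma 3(a) with $\ell=m$ and Fubini, adding the two signs,
$$\Pr[M\in B_\gamma^+\cup B_\gamma^-]\le2\sqrt m\cdot\frac{4|\gamma|\varepsilon}{3\sigma}.\tag{3}$$

**Step 4: part (a), average over the direction.** Let $\gamma\sim N(0,I_N)$ be independent of $M$. Fix a matrix $M$ with $P(M)\le\varepsilon$ and $D(M)=0$, and let $\xi$ be a minimizer for $P(M)$. Then $\gamma\cdot\xi\sim N(0,1)$, and $M\in B_\gamma^+\cup B_\gamma^-$ as soon as $|\gamma\cdot\xi|\ge\frac34$. So this has probability over $\gamma$ at least $q:=\Pr[|N(0,1)|\ge\frac34]$. Integrate over $M$, exchange the order of integration, and use (3) with $\mathbb E|\gamma|\le\sqrt N$: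
$$q\,\Pr[P\le\varepsilon,\ D=0]\le\frac83\,\frac{\sqrt{mN}\,\varepsilon}\sigma .$$
It remains to bound $q$. Since $e^{-u}\le1-u+\frac{u^2}2$ for $u\ge0$,
$$\int_0^{3/4}e^{-t^2/2}\,dt\le\tfrac34-\tfrac16\big(\tfrac34\big)^3+\tfrac1{40}\big(\tfrac34\big)^5<0.6857,$$
so $q\ge1-\frac2{\sqrt{2\pi}}\cdot0.6857>0.452$, and $\frac8{3q}<6$. $\square$

## The tail bound and the expected logarithm: proof of Theorem 1

**Step 1: part (a), the primal.** The matrix $M=[-A,\ b]$ is a $\sigma$-Gaussian perturbation of $[-\bar A,\ \bar b]$. By (1) and Proposition 4(a) with $N=n+1$,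
$$\Pr[\rho_P\le\varepsilon]\le12\sqrt{m(n+1)}\,\varepsilon/\sigma .$$

**Step 2: part (a), the dual is a primal.** Dual feasibility says that there is $y\in C_1^*$ with $(-c)-(-A^T)y\in C_2^*$. This is primal feasibility for the matrix $-A^T$ and right-hand side $-c$, with cones $C_2^*$ and $C_1^*$ in place of $C_1$ and $C_2$, and $m$ and $n$ exchanged. Norms of perturbations are the same, and the data are again $\sigma$-Gaussian perturbations. So Step 1 gives $\Pr[\rho_D\le\varepsilon]\le12\sqrt{n(m+1)}\,\varepsilon/\sigma$.

**Step 3: part (a), the sum.** Since $m,n\ge2$, $n+1\le\frac32n$ and $m+1\le\frac32m$. Hence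
$$\Pr[\min(\rho_P,\rho_D)\le\varepsilon]\le24\sqrt{3/2}\,\sqrt{mn}\,\frac\varepsilon\sigma\le30\sqrt{mn}\,\frac\varepsilon\sigma ,$$
as $24\sqrt{3/2}<29.4$. Neither the bound on the mean nor $\sigma\le1$ was used.

**Step 4: part (b), the denominator of $C$.** Let $\rho=\min(\rho_P,\rho_D)$ and $\beta=30\sqrt{mn}/\sigma>1$. For $s>0$, $\log^+(1/\rho)\ge s$ means $\rho\le e^{-s}$. So by (a)
$$\mathbb E\log^+(1/\rho)=\int_0^\infty\Pr[\rho\le e^{-s}]\,ds\le\int_0^\infty\min(1,\beta e^{-s})\,ds=\log\beta+1 ,$$
where the integrand is $1$ up to $s=\log\beta$ and the rest contributes $1$.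

**Step 5: part (b), the numerator of $C$.** The data have $p:=mn+m+n$ entries, and $p\le2mn$ because $(m-1)(n-1)\ge1$. Since $\mathbb E\|d\|_F\le1+\sigma\sqrt p$ and $\log^+x\le\log(1+x)$, Jensen's inequality gives
$$\mathbb E\log^+\|d\|_F\le\log(1+\mathbb E\|d\|_F)\le\log\big(2+\sigma\sqrt{2mn}\big).$$

**Step 6: part (b), combine.** We have $\log^+C\le\log^+\|d\|_F+\log^+(1/\rho)$. For $0<\rho<\infty$ this is subadditivity of $\log^+$ over products; for $\rho=0$ the right side is $+\infty$; for $\rho=\infty$ the left side is $0$. Moreover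
$$\frac{\sqrt{mn}}\sigma\big(2+\sigma\sqrt{2mn}\big)=\frac{2\sqrt{mn}}\sigma+\sqrt2\,mn\le(1+\sqrt2)\frac{mn}\sigma ,$$
using $2\le\sqrt{mn}$ in the first term and $\sigma\le1$ in the second. Therefore
$$\mathbb E\log^+C\le1+\log\Big(30(1+\sqrt2)\frac{mn}\sigma\Big)\le\log\frac{mn}\sigma+5.3 ,$$
since $\log(30(1+\sqrt2))<4.29$. Finally $\log(mn/\sigma)\ge\log4>1.386$, so $5.3\le4\log(mn/\sigma)$ and $\mathbb E\log^+C\le5\log(mn/\sigma)$. $\blacksquare$

## The half-space program as a lower bound: proof of Theorem 2

**Step 1: the exact formula.** Take Example A: $C_1=\{u_1\ge0\}$, $C_2=\{0\}$, with $\bar A=0$, $\bar b=0$, $\bar c=e_1$. Then $\|\bar d\|_F=1$, $\min(\rho_P,\rho_D)=|b_1|$, and $b_1=\sigma g_1$ with $g_1\sim N(0,1)$. This proves the statement on $\Pr[\min(\rho_P,\rho_D)\le\varepsilon]$, with equality. Also $C=\|d\|_F/|b_1|$, so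
$$\mathbb E\log^+C\ge\mathbb E\log\|d\|_F-\mathbb E\log|b_1| .$$
All these expectations are finite, since $\log\|d\|_F\ge\log|b_1|$ and $\mathbb E\log^+\|d\|_F<\infty$.

We use the standard formula that for $\chi^2_k$, the squared norm of a standard Gaussian vector in $\mathbb R^k$,
$$\mathbb E\log\chi^2_k=\psi(k/2)+\log2,\tag{4}$$
where $\psi=(\log\Gamma)'$ is the digamma function. It follows by differentiating $\mathbb E(\chi^2_k)^s=2^s\Gamma(\frac k2+s)/\Gamma(\frac k2)$ at $s=0$. With $k=1$ and $\psi(\frac12)=-\gamma_E-2\log2$, where $\gamma_E$ is Euler's constant, it gives $\mathbb E\log|g_1|=-\frac12(\gamma_E+\log2)$, and $\frac12(\gamma_E+\log2)>0.63$. Hence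
$$\mathbb E\log^+C\ \ge\ \mathbb E\log\|d\|_F+\log\tfrac1\sigma+0.63 .\tag{5}$$

**Step 2: $\mathbb E\log\|d\|_F\ge0$.** This handles small $\sigma$. It is a case of the subharmonicity of $\log|x|$, and two coordinates suffice. Since $n\ge2$, $\|d\|_F\ge|(c_1,c_2)|$, and we may write $(c_1,c_2)$ as the complex number $1+Re^{i\Theta}$, with $\Theta$ uniform on the circle and independent of $R>0$. For $0<r<1$ the series $\log(1+re^{i\theta})=\sum_{k\ge1}\frac{(-1)^{k+1}}kr^ke^{ik\theta}$ converges uniformly in $\theta$, so the mean of $\log|1+re^{i\theta}|$ over $\theta$ is $0$. For $r>1$, $\log|1+re^{i\theta}|=\log r+\log|1+r^{-1}e^{-i\theta}|$ has mean $\log r$. The value $R=1$ has probability $0$. So $\mathbb E\log|(c_1,c_2)|=\mathbb E\max(0,\log R)\ge0$, and (5) gives $\mathbb E\log^+C\ge\log\frac1\sigma+\frac12$.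

**Step 3: $\mathbb E\log\|d\|_F\ge\log\sigma+\frac12\log(mn)-\frac18$.** This handles large $mn$. Write $d=\bar d+\sigma g$ with $g\sim N(0,I_p)$, $p=mn+m+n\ge8$. First, $\Pr[\|\bar d+\sigma g\|_F\le r]\le\Pr[\sigma\|g\|_F\le r]$ for all $r$; this is a case of Anderson's inequality. Here $\bar d$ has a single nonzero coordinate. Conditionally on the other coordinates, the event that the norm is at most $r$ says that this coordinate lies in an interval $[-a,a]$ (or is impossible). A centered Gaussian density is even and decreasing in absolute value, so it gives an interval of length $2a$ the largest mass when the interval is centered at $0$. Hence removing the mean can only increase the probability.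

It follows that $\mathbb E\log\|d\|_F\ge\mathbb E\log(\sigma\|g\|_F)$, and by (4) the right side is $\log\sigma+\frac12(\psi(p/2)+\log2)$.

Next, $\psi(x)\ge\log x-\frac1x$ for $x>0$. By the mean value theorem, $\log x=\log\Gamma(x+1)-\log\Gamma(x)$ is a value of $\psi$ on $(x,x+1)$. Since $\log\Gamma$ is convex, $\psi$ is nondecreasing, so $\log x\le\psi(x+1)=\psi(x)+\frac1x$. With $x=p/2$,
$$\mathbb E\log\|d\|_F\ge\log\sigma+\tfrac12\Big(\log\tfrac p2-\tfrac2p+\log2\Big)=\log\sigma+\tfrac12\log p-\tfrac1p\ge\log\sigma+\tfrac12\log(mn)-\tfrac18 .$$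
By (5), $\mathbb E\log^+C\ge\frac12\log(mn)-\frac18+0.63\ge\frac12\log(mn)+\frac12$.

**Step 4: conclusions.** Steps 2 and 3 give the first inequality of the theorem. For the second, put $a=\log\frac1\sigma\ge0$ and $b=\log(mn)$ (just numbers here); then $\max\{a,\frac b2\}\ge\frac13a+\frac23\cdot\frac b2=\frac{a+b}3=\frac13\log\frac{mn}\sigma$. With Theorem 1(b), the order $\log(mn/\sigma)$ is exact for all $m,n,\sigma$. An upper bound $\alpha\log(mn/\sigma)+\text{const}$ with $\alpha<1$ would contradict $\mathbb E\log^+C\ge\log\frac1\sigma+\frac12$ as $\sigma\to0$ with $m,n$ fixed. Finally, $\Pr[|N(0,1)|\le\varepsilon/\sigma]$ is asymptotically $\sqrt{2/\pi}\,\varepsilon/\sigma$ as $\varepsilon/\sigma\to0$, so the linear dependence on $\varepsilon$ in Theorem 1(a) cannot be improved. $\blacksquare$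

## Independent entries with bounded densities: proof of Theorem 3

Gaussian noise entered the upper bound in two places: the random direction in Lemma 3(a) and the rotation in Proposition 4(a). Parts (b) of these results use only independence and bounded densities.

**Step 1: the tail.** Let $\rho=\min(\rho_P,\rho_D)$. The entries of $[-A,\ b]$ are independent with densities at most $\kappa=1/\sigma$. Inclusion (1) with Proposition 4(b) and $N=n+1$ bounds $\Pr[\rho_P\le\varepsilon]$ by $\frac{4\varepsilon}\sigma\big(m(n+1)^{3/2}+(n+1)m^{3/2}\big)$. Writing the dual as a primal, as in Step 2 of the proof of Theorem 1, exchanges $m$ and $n$. So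
$$\Pr[\rho\le\varepsilon]\le\frac{4\varepsilon}\sigma\Big(m(n+1)^{3/2}+(n+1)m^{3/2}+n(m+1)^{3/2}+(m+1)n^{3/2}\Big).$$
Using $n+1\le\frac32n$ and $m+1\le\frac32m$, each of the four terms is at most $(3/2)^{3/2}(mn)^{3/2}$. Hence
$$\Pr[\rho\le\varepsilon]\le16\,(3/2)^{3/2}(mn)^{3/2}\,\frac\varepsilon\sigma\le30(mn)^{3/2}\,\frac\varepsilon\sigma ,$$
as $16(3/2)^{3/2}<29.4$.

**Step 2: the expectation.** As in Step 4 of the proof of Theorem 1, now with $\beta=30(mn)^{3/2}/\sigma>1$, we get $\mathbb E\log^+(1/\rho)\le1+\log\big(30(mn)^{3/2}/\sigma\big)$. The centered data have mean square norm at most $p\,\tau^2\sigma^2\le2mn\,\tau^2\sigma^2$, so $\mathbb E\|d\|_F\le1+\tau\sigma\sqrt{2mn}$, and as before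
$$\mathbb E\log^+\|d\|_F\le\log\big(2+\tau\sigma\sqrt{2mn}\big)\le\log\big(2(1+\tau)\sqrt{mn}\big),$$
using $\sigma\le1$, $\sqrt{mn}\ge1$ and $\sqrt2\le2$. Since $\log^+C\le\log^+\|d\|_F+\log^+(1/\rho)$, adding the two bounds gives
$$\mathbb E\log^+C\le2\log(mn)+\log\tfrac1\sigma+1+\log\big(60(1+\tau)\big).\qquad\blacksquare$$

**Remark.** $\sigma$-Gaussian noise satisfies the hypotheses of Theorem 3 with $\tau=1$, because its densities are at most $1/(\sigma\sqrt{2\pi})\le1/\sigma$. So the largest-coordinate choice of column already gives a bound of order $\log(mn/\sigma)$ for Gaussian data, with coefficient $2$ in front of $\log(mn)$. The Gaussian directions in Lemma 3(a) and Proposition 4(a) lower that coefficient to the $1$ of Theorem 1(b).
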